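\title{Directed cuts in weighted acyclic digraphs: the exponent $3/5$}

\begin{abstract}
A random partition shows that a loopless digraph with arc weights of total $w$ has a directed cut of weight at least $w/4$. For acyclic digraphs with all weights at least $1$ it is known that this bound can always be exceeded by a term of order $w^{0.6}$, and not always by more than order $w^{0.75}$. We show that $3/5$ is the right exponent: for every $W\ge2$ there is such a digraph of total weight $W$ all of whose directed cuts weigh at most $W/4+CW^{3/5}(\ln W)^{4/5}$. We also give a short proof of the lower bound, show that for arbitrary positive weights on $n$ vertices the least possible relative gain over $w/4$ has order $n^{-2/3}$, and construct acyclic multi-digraphs with $m$ arcs and no directed cut larger than $m/4+Cm^{2/3}\ln m$.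
\end{abstract}

\section{Introduction}

Let $D$ be a finite digraph, parallel arcs allowed, whose arcs carry positive real weights, and let $w(D)$ be the total weight. For a partition $(X,Y)$ of the vertex set, the \emph{directed cut} $(X,Y)$ consists of the arcs with tail in $X$ and head in $Y$. Let $\operatorname{mac}(D)$ be the largest total weight of a directed cut. A \emph{multi-digraph} is the case in which every arc has weight $1$. A digraph is \emph{acyclic} if it has no directed cycle; in particular it has no loop.

Put each vertex into $X$ or $Y$ by an independent fair coin. An arc that is not a loop lies in the cut with probability $1/4$, so $\operatorname{mac}(D)\ge w(D)/4$ when $D$ has no loops. The \emph{excess}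
$$\operatorname{ex}(D)=\operatorname{mac}(D)-\tfrac14w(D)$$
measures how much a clever choice gains over a random one. It can be very small. Take an even number $n$ of vertices and both arcs, of weight $1$, between any two of them. Then $w=n(n-1)$, the cut $(X,Y)$ has $|X|\,|Y|\le n^2/4$ arcs, and the excess is $n/4$, about $\frac14\sqrt w$. The first acyclic examples behave differently. A single arc has excess $\frac34w$. In a directed path with unit weights every second arc can be cut, so the excess is at least $w/4$. In the transitive tournament on an even number $n$ of vertices, the cut between the first and the second half has $n^2/4$ of the $n(n-1)/2$ arcs, so the excess is again more than $w/4$. How small can the excess of an acyclic digraph be in terms of $w$?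

The question needs a unit of weight: for $\alpha<1$ the inequality $\operatorname{ex}\ge kw^{\alpha}$ fails for a single arc whose weight tends to $0$. We therefore require all weights to be at least $1$. Call $\alpha$ \emph{admissible} if there is $k>0$ such that $\operatorname{ex}(D)\ge k\,w(D)^{\alpha}$ for every acyclic digraph $D$ with all weights at least $1$, and let $\alpha^*$ be the supremum of the admissible exponents. The following two results are known.

\medskip
\noindent\textbf{Theorem A.} \emph{There is a constant $k_1$ such that for every integer $m\ge1$ there is an acyclic multi-digraph $D_m$ with $m$ arcs and $\operatorname{mac}(D_m)\le\frac m4+k_1m^{0.75}$.}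

\medskip
\noindent\textbf{Theorem B.} \emph{There is a constant $k_2>0$ such that $\operatorname{mac}(D)\ge\frac{w(D)}4+k_2\,w(D)^{0.6}$ for every acyclic digraph $D$ with all weights at least $1$.}

\medskip
Thus $0.6\le\alpha^*\le0.75$, and the problem of closing this gap is posed in \cite{slides}. We show that the lower value is the truth. Throughout, $C$ and $c$ denote positive absolute constants that may change from line to line.

\begin{theorem}\label{thm:upper}
There is a constant $C$ such that for every real $W\ge2$ there is an acyclic digraph $D$ with at most one arc per pair of vertices, all weights at least $1$, $w(D)=W$ and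
$$\operatorname{mac}(D)\le\tfrac W4+C\,W^{3/5}(\ln W)^{4/5}.$$
\end{theorem}

\begin{theorem}\label{thm:lower}
Let $D$ be an acyclic digraph with positive arc weights and $n\ge2$ vertices.
\begin{itemize}
\item[(a)] $\operatorname{ex}(D)\ge\frac1{64}\,w(D)\,n^{-2/3}$.
\item[(b)] If all weights are at least $1$ and there are no isolated vertices, then $\operatorname{ex}(D)\ge n/16$. Consequently, if all weights are at least $1$, then $\operatorname{ex}(D)\ge2^{-26/5}\,w(D)^{3/5}$.
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:main}
We have $\alpha^*=3/5$, and the exponent $3/5$ is admissible. For $W\ge2$, the infimum of the excess over acyclic digraphs with weights at least $1$ and total weight $W$ lies between $cW^{3/5}$ and $CW^{3/5}(\ln W)^{4/5}$.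
\end{corollary}

\begin{proof}
The second statement combines Theorems \ref{thm:upper} and \ref{thm:lower}(b), and the latter (or Theorem B) shows that $3/5$ is admissible. If some $\alpha>3/5$ were admissible, Theorem \ref{thm:upper} would give $kW^\alpha\le CW^{3/5}(\ln W)^{4/5}$ for all $W\ge2$, which is false for large $W$.
\end{proof}

For arbitrary positive weights the scale-free quantity is $\operatorname{ex}/w$, and Theorem \ref{thm:lower}(a) is sharp up to the constant.

\begin{theorem}\label{thm:positive}
For every $n\ge2$, the infimum of $\operatorname{ex}(D)/w(D)$ over acyclic digraphs with positive weights, $n$ vertices and at least one arc lies between $\frac1{64}n^{-2/3}$ and $440\,n^{-2/3}$.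
\end{theorem}

For multi-digraphs we improve the exponent $0.75$ of Theorem A.

\begin{theorem}\label{thm:multi}
There is a constant $C$ such that for every integer $m\ge2$ there is an acyclic multi-digraph with $m$ arcs and $\operatorname{mac}\le\frac m4+Cm^{2/3}\ln m$.
\end{theorem}

An arc of integer weight $k$ plays the same role as $k$ parallel arcs of weight $1$, so the analogue of $\alpha^*$ for integer weights lies in $[3/5,2/3]$. We do not decide its value, nor whether the logarithm in Theorem \ref{thm:upper} can be removed.

\subsection*{Why $3/5$}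
Consider the vertices $1,\dots,n$ with an arc $i\to j$ of weight $1$ whenever $0<j-i\le K$, where $K$ is much smaller than $n$; then $w\approx nK$. There are two ways to beat the fair coin. First, group the vertices into consecutive pairs and use one coin per pair to decide which of its two vertices goes to $X$. The arc inside a pair is now cut with probability $1/2$ and every other arc still with probability $1/4$, a gain of order $n$. Second, put each vertex of the left half into $X$ with probability $(1+\lambda)/2$. The roughly $K^2/2$ arcs from the left half to the right half are cut with probability $(1+\lambda)/4$, and the roughly $nK/2$ arcs inside the left half with probability $(1-\lambda^2)/4$. For $\lambda=K/(2n)$ the net gain has order $K^3/n=w^3/n^4$. For given $w$, the larger of $n$ and $w^3/n^4$ is smallest when $n=w^{3/5}$ and $K=n^{2/3}$, and then both gains are $w^{3/5}$.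

Section \ref{sec:lower} shows that suitable forms of these two strategies work in every acyclic digraph. The converse is harder, because this plain band has much better cuts (Remark \ref{rem:flat}). Section \ref{sec:certificate} gives a certificate for small excess, and Section \ref{sec:positive} applies it in the simplest setting, that of Theorem \ref{thm:positive}. Section \ref{sec:upper} redesigns the band so that its weights stay between $1$ and a logarithm, and Section \ref{sec:multi} rounds them to integers.

\section{Cuts as a quadratic function}\label{sec:form}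

Let $D$ be acyclic with $n$ vertices. Merging parallel arcs into one arc of the same total weight changes neither $w$ nor $\operatorname{mac}$, and keeps the weights at least $1$ if they were. A finite acyclic digraph has a vertex without incoming arcs; removing it and repeating orders the vertices so that all arcs go forward. So we may assume that the vertex set $V$ is a set of $n$ integers and that every arc goes from a smaller to a larger integer. Let $A$ be the symmetric matrix with zero diagonal whose entry $A_{ij}$ is the weight of the arc between $i$ and $j$, and $0$ if there is none. Let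
$$b_i=\sum_{j>i}A_{ij}-\sum_{j<i}A_{ij}$$
be the weight leaving $i$ minus the weight entering $i$. For $s\in\mathbb R^V$ put
$$\Phi(s)=b\cdot s-\tfrac12s^TAs=\sum_{i<j}A_{ij}\,(s_i-s_j-s_is_j),\qquad M(D)=\max_{s\in\{\pm1\}^V}\Phi(s).$$

\begin{lemma}\label{lem:form}
\begin{itemize}
\item[(a)] $\operatorname{ex}(D)=M(D)/4$.
\item[(b)] $M(D)\ge\Phi(s)$ for every $s\in[-1,1]^V$.
\item[(c)] If $s$ is a random vector in $\{\pm1\}^V$, then $M(D)\ge-\sum_{i<j}A_{ij}\,\mathbb E[s_is_j]$.
\item[(d)] Multiplying all weights by $t>0$ multiplies the excess by $t$, and the excess of a disjoint union is the sum of the excesses.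
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $s\in\{\pm1\}^V$ and $X=\{i:s_i=1\}$, the cut $(X,V\setminus X)$ has weight
$$\sum_{i<j}A_{ij}\,\frac{1+s_i}2\cdot\frac{1-s_j}2=\tfrac14w(D)+\tfrac14\Phi(s).$$
(b) Take independent random signs $\sigma_i$ with $\mathbb E\sigma_i=s_i$. No term of $\Phi$ contains the square of a variable, so $\mathbb E\Phi(\sigma)=\Phi(s)$.
(c) For every sign vector, $M(D)\ge\frac12(\Phi(s)+\Phi(-s))=-\sum_{i<j}A_{ij}s_is_j$. Take expectations.
(d) Both $\operatorname{mac}$ and $w$ have these properties.
\end{proof}

The two terms of $\Phi$ are the two sources of gain. The quadratic term forgets the directions of the arcs and rewards opposite signs on adjacent vertices. The linear term rewards putting vertices with more outgoing than incoming weight into $X$; this is where acyclicity can be exploited.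

\section{Lower bounds}\label{sec:lower}

In this section $V=\{1,\dots,n\}$, $w=w(D)$ and $M=M(D)$. If $w=0$, the bounds involving $w$ read $0\ge0$, so let $w>0$.

\subsection*{Long arcs and short arcs}
To prove part (a) of Theorem \ref{thm:lower} we show that a small $M$ bounds both the weight of the long arcs and the weight of the short arcs. A long arc passes over many positions, and the biased coin limits the weight passing over any one position. For $1\le\tau<n$ let $\kappa_\tau=\sum_{i\le\tau<j}A_{ij}$.

\begin{lemma}\label{lem:prefix}
For $1\le\tau<n$ we have $\kappa_\tau\le2\sqrt{Mw}$.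
\end{lemma}

\begin{proof}
Let $s=\lambda1_{[1,\tau]}$ with $\lambda=\kappa_\tau/(2w)\le\frac12$. In $\sum_{i\le\tau}b_i$, an arc with both ends in $[1,\tau]$ appears once with each sign, and an arc with exactly one end in $[1,\tau]$ has its tail there and appears with the sign $+$. So $b\cdot s=\lambda\kappa_\tau$. Also $\frac12s^TAs\le\lambda^2w$. By Lemma \ref{lem:form}(b), $M\ge\lambda\kappa_\tau-\lambda^2w=\kappa_\tau^2/(4w)$.
\end{proof}

This is the only place in the lower bounds where the directions of the arcs matter. It cannot be avoided: the digraph with all $n(n-1)$ arcs from the introduction has $\operatorname{ex}/w=\frac1{4(n-1)}$, which violates part (a) for large $n$.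

For short arcs we use the quadratic term. Signs conditioned to be balanced on a small set are negatively correlated there. For $J\subseteq V$ let $w(J)$ be the weight of the arcs with both ends in $J$.

\begin{lemma}\label{lem:blocks}
If $V$ is partitioned into sets $J$ of size at most $h$, then $\sum_Jw(J)\le hM$.
\end{lemma}

\begin{proof}
Independently for each $J$, of size $r$ say, choose uniformly a sign vector on $J$ with sum $0$ if $r$ is even and with sum $\pm1$ if $r$ is odd. This distribution is invariant under $s\mapsto-s$, so $\mathbb Es_i=0$, and $\mathbb E[s_is_j]=0$ for $i,j$ in different sets. It is also invariant under permutations of $J$, so for $r\ge2$ the correlation $\rho=\mathbb E[s_is_j]$ is the same for all distinct $i,j\in J$, and $\mathbb E(\sum_{i\in J}s_i)^2=r+r(r-1)\rho$. The left side is $0$ for even $r$ and $1$ for odd $r$, so $\rho=-\frac1{r-1}$ or $\rho=-\frac1r$; in both cases $-\rho\ge1/h$. For $r=1$ we have $w(J)=0$. Lemma \ref{lem:form}(c) gives $M\ge\sum_Jw(J)/h$.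
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:lower}(a)]
Let $h=\lceil n^{2/3}\rceil$, so that $n^{2/3}\le h\le2n^{2/3}$. Cut $[1,n]$ after the positions $\tau=h,2h,\dots$ that are less than $n$. There are fewer than $n/h$ such positions, and they produce blocks of size at most $h$. Every arc lies inside a block or is counted in one of these $\kappa_\tau$. By Lemmas \ref{lem:prefix} and \ref{lem:blocks}, $w\le hM+\frac{2n}h\sqrt{Mw}$. With $\rho=M/w$ this reads
$$1\le h\rho+\frac{2n}h\sqrt\rho\le2n^{2/3}\rho+2n^{1/3}\sqrt\rho.$$
If $\rho<\frac1{16}n^{-2/3}$, the right side is less than $\frac18+\frac12$, which is impossible. Hence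
\begin{equation}\label{eq:a}
M\ge\tfrac1{16}\,w\,n^{-2/3},
\end{equation}
and $\operatorname{ex}(D)=M/4$.
\end{proof}

\subsection*{Many vertices}
The bound \eqref{eq:a} is weak when $n$ is large compared with $w$. In that case we want a gain proportional to $n$. The pairing strategy gains only as much as a matching contains, and a graph without isolated vertices may have no two disjoint edges: a star is an example. So we use disjoint stars, giving the center one sign and the leaves the other. An edge between two leaves of the same star would then count against us, and we choose the stars so that no such edge exists. Recall that a depth-first search of a connected undirected graph produces a rooted spanning tree such that every edge of the graph joins a vertex to one of its ancestors in the tree.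

\begin{proof}[Proof of Theorem \ref{thm:lower}(b)]
Suppose first that there are no isolated vertices. Take a depth-first search tree in each component of the underlying undirected graph. Each component has at least two vertices, so there are at most $n/2$ components and at least $n/2$ tree edges. For a vertex $v$, let the star of $v$ consist of the center $v$ and its children as leaves. Neither of two children of $v$ is an ancestor of the other, so they are not adjacent. The stars whose centers have even depth are vertex-disjoint, because their leaves have odd depth and every vertex has at most one parent; the same holds for odd depth. Every tree edge lies in a star of one of the two families. Since weights are at least $1$, in one family the center--leaf edges have total weight at least $n/4$.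

For each star of this family, give the center a uniform random sign $\varepsilon$ and its leaves the sign $-\varepsilon$, independently for different stars, and give all remaining vertices independent uniform signs. For adjacent $i,j$ the correlation $\mathbb E[s_is_j]$ is $-1$ if they are the center and a leaf of one star, and $0$ otherwise, since two leaves of one star are never adjacent. By Lemma \ref{lem:form}(c), $M\ge n/4$, that is, $\operatorname{ex}(D)\ge n/16$.

For the consequence, delete the isolated vertices; this changes neither $w$ nor $M$, and leaves $n\ge2$ vertices because $w>0$. A maximum of two positive numbers is at least any weighted geometric mean of them, and we choose the weights so that $n$ cancels: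
$$M\ge\max\Big(\frac n4,\frac w{16n^{2/3}}\Big)\ge\Big(\frac n4\Big)^{2/5}\Big(\frac w{16n^{2/3}}\Big)^{3/5}=2^{-16/5}w^{3/5}.$$
Dividing by $4$ gives the constant $2^{-26/5}$.
\end{proof}

The assumption that weights are at least $1$ was used once, for the tree edges.

\section{A certificate for small excess}\label{sec:certificate}

To bound $M(D)$ from above we must control all $2^n$ sign vectors at once. Suppose that $A$ agrees off the diagonal with the Gram matrix of vectors $x_i$. Then $-\frac12s^TAs$ equals the constant $\frac12\sum|x_i|^2$ minus $\frac12|z|^2$, where $z=\sum s_ix_i$. The term $-\frac12|z|^2$ is a reserve, and it can pay for any part of the linear term that has the form $\langle y,z\rangle$.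

\begin{lemma}\label{lem:cert}
Let $x_i$ $(i\in V)$ and $y$ be vectors in a Euclidean space with $\langle x_i,x_j\rangle=A_{ij}$ for $i\ne j$, and put $r_i=b_i-\langle y,x_i\rangle$. Then
$$M(D)\le\tfrac12\sum_i|x_i|^2+\tfrac12|y|^2+\sum_i|r_i|.$$
\end{lemma}

\begin{proof}
Let $s\in\{\pm1\}^V$ and $z=\sum_is_ix_i$. Then $|z|^2=\sum_i|x_i|^2+s^TAs$, and $b\cdot s=\langle y,z\rangle+r\cdot s\le\frac12|y|^2+\frac12|z|^2+\sum_i|r_i|$. Subtract $\frac12s^TAs=\frac12|z|^2-\frac12\sum_i|x_i|^2$.
\end{proof}

All our vectors are finitely supported functions on $\mathbb Z$ with $\langle u,v\rangle=\sum_xu(x)v(x)$. A band is obtained by translating one function. For instance, the indicators $x_i=1_{[i,i+K-1]}$ have $\langle x_i,x_j\rangle=\max(0,K-|i-j|)$. On the vertices $1,\dots,n$ this gives arcs $i\to i+d$ of weight $K-d$, a total weight close to $nK^2/2$, and $\frac12\sum|x_i|^2=nK/2$, a fraction $1/K$ of it. Away from the ends $b_i=0$. The ends, however, spoil the example.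

\begin{remark}[abrupt ends]\label{rem:ends}
For $2\le K\le n/2$ this band has $M/w\ge\frac1{14}n^{-1/2}$, far more than $n^{-2/3}$. Indeed $w\le nK^2/2$. Opposite random signs on the pairs $\{1,2\},\{3,4\},\dots$ give $M\ge\lfloor n/2\rfloor(K-1)\ge nK/6$ by Lemma \ref{lem:form}(c). Next, $\kappa_K=\sum_{d<K}d(K-d)=K(K^2-1)/6\ge K^3/8$, while the weight inside $[1,K]$ is at most $K^3/2$; so $s=\frac18 1_{[1,K]}$ gives $M\ge K^3/64-K^3/128=K^3/128$. Hence $M/w\ge\max(\frac1{3K},\frac K{64n})\ge(192\,n)^{-1/2}$.
\end{remark}

The trouble is that $\kappa_\tau$ reaches its full size already at $\tau=K$, when little weight lies to the left of $\tau$. The remedy is to let the band grow and fade slowly. For an integer $\nu\ge1$ define the tent function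
$$\psi(i)=\min(i,\,2\nu+1-i)\quad\text{for }0\le i\le2\nu+1,\qquad\psi(i)=0\quad\text{elsewhere}.$$
It satisfies $|\psi(i)-\psi(j)|\le|i-j|$ on $\mathbb Z$; it has slope $1$ on $[0,\nu]$ and slope $-1$ on $[\nu+1,2\nu+1]$.

\begin{example}[a tapered path]\label{ex:path}
Take the path $1\to2\to\dots\to2\nu$ in which the arc $i\to i+1$ has weight $\psi(i)\psi(i+1)$, and let $x_i=\psi(i)1_{\{i,i+1\}}$. For $\nu=2$ the values of $\psi$ are $1,2,2,1$, the weights are $2,4,2$, and $b=(2,2,-2,-2)$. On the coordinates $1,\dots,5$,
$$x_1=(1,1,0,0,0),\quad x_2=(0,2,2,0,0),\quad x_3=(0,0,2,2,0),\quad x_4=(0,0,0,1,1),$$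
so $\frac12\sum|x_i|^2=10$. With $y=0$, Lemma \ref{lem:cert} gives $M\le10+8$. With $y=(1,1,0,-1,-1)$ we have $\langle y,x_i\rangle=b_i$ for all $i$, and $M\le10+2$. The true value is $M=4\cdot4-8=8$.

For general $\nu$ we have $b_i=\psi(i)(\psi(i+1)-\psi(i-1))$, which is $2\psi(i)$ for $i<\nu$, $\psi(i)$ for $i=\nu$, $-\psi(i)$ for $i=\nu+1$, and $-2\psi(i)$ for $i>\nu+1$. Let $y$ be $1$ on $[1,\nu]$, $0$ at $\nu+1$, and $-1$ on $[\nu+2,2\nu+1]$. Then $\langle y,x_i\rangle=\psi(i)(y(i)+y(i+1))=b_i$ for all $i$. The linear term, whose maximum over sign vectors is $\sum|b_i|=2\nu^2$, costs only $\frac12|y|^2=\nu$.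
\end{example}

The mechanism is that $b_i$ is proportional to $\psi(i)$ times the slope of $\psi$, while $\langle y,x_i\rangle$ is $\psi(i)$ times a local sum of $y$. So $y$ should be a multiple of the slope of the taper, and the slope is small compared with the height. A path still has excess at least $w/4$, as one of the two sets of alternate arcs carries half the weight; to make $\sum|x_i|^2$ small relative to $w$ we combine the taper with a wide band.

\section{Arbitrary positive weights}\label{sec:positive}

\begin{proof}[Proof of Theorem \ref{thm:positive}]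
The lower bound is Theorem \ref{thm:lower}(a). For $n\le3$ the upper bound holds because $\operatorname{ex}\le\frac34w$. Let $n\ge4$, $\nu=\lfloor n/2\rfloor\ge2$ and $K=\lceil\nu^{2/3}\rceil$. Then $2\le K\le\nu$ and $\nu^{2/3}\le K\le2\nu^{2/3}$. On the vertices $1,\dots,2\nu$ put an arc $i\to j$ of weight $\psi(i)\psi(j)(K-(j-i))$ whenever $0<j-i<K$, and add an isolated vertex if $n$ is odd; it does not affect $w$ or $M$.

\emph{The Gram vectors.} Let $x_i=\psi(i)1_{[i,i+K-1]}$. Then $\langle x_i,x_j\rangle=A_{ij}$ for $i\ne j$, and $\frac12\sum_i|x_i|^2=K\sum_{i=1}^\nu i^2\le K\nu^3$.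

\emph{The linear term.} Since $\psi$ vanishes outside $[1,2\nu]$,
$$b_i=\psi(i)\sum_{d=1}^{K-1}(K-d)\big(\psi(i+d)-\psi(i-d)\big).$$
Let $\beta=(K^2-1)/3$, so that $\sum_{d=1}^{K-1}2d(K-d)=K\beta$. As $|\psi(i+d)-\psi(i-d)|\le2d$, we have $|b_i|\le\psi(i)K\beta$ for all $i$. If $K-1\le i\le\nu-K+1$, all points $i\pm d$ lie in $[0,\nu]$ and $b_i=\psi(i)K\beta$. If $\nu+K\le i\le2\nu+2-K$, they lie in $[\nu+1,2\nu+1]$ and $b_i=-\psi(i)K\beta$. Call the $i$ in these two ranges \emph{regular}. Let $y=\beta$ on $[1,\nu]$, $y=-\beta$ on $[\nu+1,2\nu+1]$, and $y=0$ elsewhere. Then $|\langle y,x_i\rangle|\le\psi(i)K\beta$ for all $i$. For regular $i$ the interval $[i,i+K-1]$ lies in $[1,\nu]$ or in $[\nu+1,2\nu+1]$, respectively, so $\langle y,x_i\rangle=b_i$ and $r_i=0$. A vertex that is not regular satisfies $i<K-1$ or $i>2\nu+2-K$, which allows at most $2K$ values, all with $\psi(i)\le K$; or it satisfies $\nu-K+1<i<\nu+K$, which allows at most $2K$ values, all with $\psi(i)\le\nu$. Using $|r_i|\le2\psi(i)K\beta$, $K\le\nu$ and $\beta\le K^2/3$,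
$$\sum_i|r_i|\le2K\beta\,(2K^2+2K\nu)\le\tfrac83K^4\nu,\qquad\tfrac12|y|^2=\tfrac12\beta^2(2\nu+1)\le\tfrac16K^4\nu.$$
Lemma \ref{lem:cert} gives $M\le K\nu^3+3K^4\nu$.

\emph{The total weight.} There are $\lfloor\nu/2\rfloor+1\ge\nu/2$ integers $i\in[\nu/2,\nu]$ and $\lfloor K/2\rfloor\ge K/4$ integers $d\in[1,K/2]$. For these, $i$ and $i+d$ lie in $[\nu/2,3\nu/2]$, where $\psi\ge\nu/2$, and $K-d\ge K/2$. So
$$w\ge\frac\nu2\cdot\frac K4\cdot\frac{\nu^2}4\cdot\frac K2=\frac{\nu^3K^2}{64}.$$
Therefore, using $n\le2\nu+1\le3\nu$,
$$\frac{\operatorname{ex}}w=\frac M{4w}\le16\Big(\frac1K+\frac{3K^2}{\nu^2}\Big)\le16\,(1+12)\,\nu^{-2/3}\le208\cdot3^{2/3}n^{-2/3}\le440\,n^{-2/3}.$$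
The taper has replaced the term $K/n$ of Remark \ref{rem:ends} by $K^2/\nu^2$, and $K\approx\nu^{2/3}$ balances it against $1/K$.
\end{proof}

\begin{remark}\label{rem:spread}
This digraph is of no use for Theorem \ref{thm:upper}, because its weights are too spread out. The arc $1\to K$ has weight $K$. So if the weights are scaled to be at least $1$, the total weight is $w\ge\nu^3K/64\ge\nu^{11/3}/64$. Then $n\le Cw^{3/11}$, and Theorem \ref{thm:lower}(a) gives $\operatorname{ex}\ge cw^{9/11}$.
\end{remark}

\section{Weights at least one}\label{sec:upper}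

By Theorem \ref{thm:lower}(a), an excess of order $w^{3/5}$ forces $w\le Cn^{5/3}$. A band of width $n^{2/3}$ has about $n^{5/3}$ arcs, so nearly all of its weights must be comparable with the smallest one. Both causes of spread in Section \ref{sec:positive} have to be removed: the factor $K-d$ and the factor $\psi(i)\psi(j)$.

\subsection*{An almost flat kernel}
The simplest replacement for $K-d$ would be the constant $1$. It fails.

\begin{remark}[flat weights]\label{rem:flat}
Let $K=3q$ and $n\ge12K$, and give every arc $i\to j$ with $0<j-i\le K$ on $1,\dots,n$ the weight $1$. Then $M\ge w/12$. To see this, take signs that alternate in runs of length $2q$, shifted by a uniform random amount. The correlation $\rho(d)=\mathbb E[s_is_{i+d}]$ is $1-d/q$ for $0\le d\le2q$, and $\rho(2q+e)=-\rho(e)$. Hence $\sum_{d=1}^K\rho(d)=-1-\frac{q-1}2\le-\frac K6$, and Lemma \ref{lem:form}(c) gives $M\ge-\sum_{d=1}^K(n-d)\rho(d)\ge\frac{nK}6-K^2\ge\frac{nK}{12}\ge\frac w{12}$.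
\end{remark}

We look instead for weights $f(j-i)$, where $f(d)=\sum_xg(x)g(x+d)$ is the autocorrelation of a function $g$ supported on $[0,K]$; the translates of $g$ are then Gram vectors of squared length $f(0)$. We want $f\ge1$ on $[1,K]$, $\sum_df(d)=O(K)$, and $f(0)$ small. For $d$ close to $K$, the sum $f(d)$ pairs the left end of $g$ with its right end; for example $f(K)=g(0)g(K)$. So we build $g$ from a sequence $a_0,a_1,\dots$ and its mirror image, $g(i)=a_i+a_{K-i}$. Pairing the two parts produces the convolution $\sum_ia_ia_{K-d-i}$. It equals $1$ for all $d$ if $(\sum_ia_ix^i)^2=1/(1-x)$, and this dictates the choice of $a_i$.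

Recall the binomial series: the coefficient of $x^i$ in $(1-x)^{-\sigma}$ is $\prod_{j=1}^i\frac{\sigma+j-1}j$. Let
$$a_i=\prod_{j=1}^i\frac{2j-1}{2j}=\binom{2i}i4^{-i}$$
be the coefficients of $(1-x)^{-1/2}$, that is, $1,\frac12,\frac38,\dots$. They are positive and decreasing, and
\begin{equation}\label{eq:a_i}
\sum_{i=0}^ja_ia_{j-i}=1,\qquad\sum_{i=0}^Ka_i=(2K+1)a_K,\qquad a_i^2\le\frac1{2i+1}.
\end{equation}
The first identity is $(1-x)^{-1/2}(1-x)^{-1/2}=(1-x)^{-1}$. In the second, the left side is the coefficient of $x^K$ in $(1-x)^{-1/2}(1-x)^{-1}=(1-x)^{-3/2}$, which is $\prod_{j\le K}\frac{2j+1}{2j}=(2K+1)a_K$. The inequality follows from $(2i+1)a_i^2=\prod_{j\le i}\frac{(2j-1)(2j+1)}{(2j)^2}\le1$.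

For an integer $K\ge1$ let $g(i)=a_i+a_{K-i}$ for $0\le i\le K$ and $g=0$ elsewhere on $\mathbb Z$. Let $\gamma=\sum_xg(x)$ and $f(d)=\sum_xg(x)g(x+d)$. The function $f$ is even and vanishes for $|d|>K$.

\begin{lemma}\label{lem:kernel}
\begin{itemize}
\item[(i)] $f$ is nonincreasing on $\{0,\dots,K\}$ and $f\ge1$ there.
\item[(ii)] $f(0)\le4+\ln(2K+1)$.
\item[(iii)] $\sum_{d=1}^Kf(d)\le\gamma^2/2$ and $\gamma^2\le12K$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $0\le d\le K$ and expand $f(d)=\sum_{x=0}^{K-d}(a_x+a_{K-x})(a_{x+d}+a_{K-d-x})$. The products $a_xa_{K-d-x}$ sum to $1$ by \eqref{eq:a_i}. The products $a_{K-x}a_{K-d-x}$ become $a_{i+d}a_i$ under $i=K-d-x$. Hence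
$$f(d)=1+2\sum_{i=0}^{K-d}a_ia_{i+d}+\sum_{i=0}^{K-d}a_{K-i}a_{i+d}.$$
When $d$ grows by $1$, each term of the two sums decreases and one positive term is dropped from each. This proves (i). For $d=0$ the last sum is $1$, so
$$f(0)=2+2\sum_{i=0}^Ka_i^2\le4+\sum_{i=1}^K\frac2{2i+1}\le4+\int_0^K\frac{2\,dt}{2t+1}=4+\ln(2K+1).$$
Finally $\gamma=2(2K+1)a_K\le2\sqrt{2K+1}$, so $\gamma^2\le12K$, and $2\sum_{d=1}^Kf(d)\le\sum_{d\in\mathbb Z}f(d)=\gamma^2$.
\end{proof}

The bound (ii) is the only source of the logarithm in Theorem \ref{thm:upper}.

\subsection*{Tapering by thinning the vertex set}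
The new kernel does not cure the ends. On the full interval $1,\dots,n$ with $n\ge2K$ we have $\kappa_K\ge K^2/2$, and the weight inside $[1,K]$ is at most $6K^2$ by (iii); so $s=\frac1{24}1_{[1,K]}$ gives $M\ge K^2/96$, which is $n^{4/3}/96$ for $K=n^{2/3}$. We may no longer taper the weights, so we taper the density of the vertices: near the position $v$ only a fraction $\theta(v)$ of the integers is used, spread as evenly as possible.

Let $L\ge8$ be an integer. For $v\in\mathbb Z$ let $\theta(v)=\max(0,1-|v|/L)$ and $\Theta(v)=\sum_{u\le v}\theta(u)$, and let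
$$P=\{v\in\mathbb Z:\lfloor\Theta(v)\rfloor=\lfloor\Theta(v-1)\rfloor+1\}.$$
For $L=8$ the values of $8\Theta(v)$ for $v=-7,\dots,7$ are $1,3,6,10,15,21,28,36,43,49,54,58,61,63,64$, so $P=\{-4,-2,-1,0,1,2,4,7\}$. Since $0\le\theta\le1$, the integer part of $\Theta$ grows by $0$ or $1$ at each step, so $1_P(v)=\lfloor\Theta(v)\rfloor-\lfloor\Theta(v-1)\rfloor$. Summed over an interval $[u,u']$ of integers, $1_P-\theta$ telescopes to the fractional part of $\Theta(u-1)$ minus that of $\Theta(u')$. Therefore
\begin{equation}\label{eq:disc}
\Big|\sum_{v\in I}\big(1_P(v)-\theta(v)\big)\Big|<1\qquad\text{for every interval }I\subset\mathbb Z.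
\end{equation}
Moreover $P\subset(-L,L)$, as $\theta$ vanishes elsewhere, and $|P|=\lfloor\sum_v\theta(v)\rfloor=L$.

\subsection*{The digraph $D_{L,K}$}
For integers $L\ge8$ and $4\le K\le L/2$, let $D_{L,K}$ have vertex set $P$ and an arc $i\to j$ of weight $f(j-i)$ whenever $0<j-i\le K$. It is acyclic and its weights are at least $1$.

\begin{proposition}\label{prop:D}
The digraph $D_{L,K}$ has $L$ vertices, its number $N$ of arcs satisfies
$$\tfrac1{32}LK\le N\le LK,\qquad N\le w(D_{L,K})\le6LK,$$
and $M(D_{L,K})\le10L\ln L+120K^3/L$.
\end{proposition}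

\begin{proof}
\emph{Arcs and weight.} Each vertex has at most one outgoing arc of each length $d\in[1,K]$. So $N\le LK$ and $w\le L\gamma^2/2\le6LK$ by Lemma \ref{lem:kernel}(iii), and $N\le w$ because weights are at least $1$. On $[-L/2,L/2]$ we have $\theta\ge\frac12$. The interval $[-L/2,0]$ contains $\lfloor L/2\rfloor+1\ge L/2$ integers, so by \eqref{eq:disc} at least $\frac L4-1\ge\frac L8$ elements of $P$. For each such element $i$, the interval $[i+1,i+K]$ lies in $[-L/2,L/2]$ because $K\le L/2$, so it contains at least $\frac K2-1\ge\frac K4$ elements of $P$. Here $L\ge8$ and $K\ge4$ are used. Thus $N\ge LK/32$.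

\emph{The Gram vectors.} Let $x_i(x)=g(x-i)$ for $i\in P$. Then $\langle x_i,x_j\rangle=f(i-j)=A_{ij}$ for $i\ne j$, and $\frac12\sum|x_i|^2=\frac12f(0)L$. Passing to the subset $P$ of $\mathbb Z$ costs nothing here; this is why thinning is compatible with Lemma \ref{lem:cert}.

\emph{From $P$ to its density.} We compare
$$b_i=\sum_{d=1}^Kf(d)\big(1_P(i+d)-1_P(i-d)\big)\quad\text{with}\quad\tilde b_i=\sum_{d=1}^Kf(d)\big(\theta(i+d)-\theta(i-d)\big).$$
A termwise comparison would lose up to $2\sum_df(d)$, of order $K$, at each vertex; the monotonicity of $f$ reduces this to $2f(0)$. For numbers $u_1,\dots,u_K$ with partial sums $U_d=u_1+\dots+u_d$, summation by parts and $f(K+1)=0$ give $\sum_df(d)u_d=\sum_{d=1}^K(f(d)-f(d+1))U_d$. The differences are nonnegative and add up to $f(1)\le f(0)$, so $|\sum_df(d)u_d|\le f(0)\max_d|U_d|$. Apply this to $u_d=(1_P-\theta)(i+d)$ and to $u_d=(1_P-\theta)(i-d)$, where $|U_d|<1$ by \eqref{eq:disc}. We obtain $|b_i-\tilde b_i|\le2f(0)$.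

\emph{The vector $y$.} Let $\mu=\sum_{d=1}^Kd\,f(d)\le K\gamma^2/2$. Since $|\theta(i+d)-\theta(i-d)|\le2d/L$, we have $|\tilde b_i|\le2\mu/L$ for all $i$. If $-L+K\le i\le-K$, all points $i\pm d$ lie in $[-L,0]$, where $\theta$ has slope $1/L$, and $\tilde b_i=2\mu/L$. If $K\le i\le L-K$, they lie in $[0,L]$, where $\theta$ has slope $-1/L$, and $\tilde b_i=-2\mu/L$. Call the $i$ in these two ranges regular. As in Example \ref{ex:path}, let $y$ follow the slope: $y=\frac{2\mu}{L\gamma}$ on $[-L,0]$, $y=-\frac{2\mu}{L\gamma}$ on $[1,L]$, and $y=0$ elsewhere. The function $x_i$ is nonnegative, supported on $[i,i+K]$, and has sum $\gamma$. So $|\langle y,x_i\rangle|\le2\mu/L$ for all $i$, and $\langle y,x_i\rangle=\tilde b_i$ for regular $i$, because then $[i,i+K]$ lies in $[-L,0]$ or in $[1,L]$, respectively. A vertex that is not regular has $|i|<K$ or $L-K<|i|<L$; there are at most $4K$ of these, and each has $|\tilde b_i-\langle y,x_i\rangle|\le4\mu/L$. Hence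
$$\sum_i|r_i|\le2f(0)L+\frac{16K\mu}L\le2f(0)L+\frac{8K^2\gamma^2}L,$$
$$\tfrac12|y|^2=\frac{2\mu^2(2L+1)}{L^2\gamma^2}\le\frac{6\mu^2}{L\gamma^2}\le\frac{2K^2\gamma^2}L.$$
Lemma \ref{lem:cert} and $\gamma^2\le12K$ give $M\le\frac52f(0)L+120K^3/L$. Finally $4\le2\ln L$ and $2K+1\le L+1\le L^2$, so $f(0)\le4\ln L$ by Lemma \ref{lem:kernel}(ii).
\end{proof}

Up to the logarithm, the two terms of the bound for $M$ are the gains $n$ and $K^3/n$ of the introduction.

\begin{proof}[Proof of Theorem \ref{thm:upper}]
We balance the two terms by taking $K_L=\lceil(L^2\ln L)^{1/3}\rceil$. Since $K_L\to\infty$ and $K_L/L\to0$, there is an absolute $L_0\ge8$ with $4\le K_L\le L/2$ for all $L\ge L_0$. From $K_L\le2(L^2\ln L)^{1/3}$ and Proposition \ref{prop:D}, $M(D_{L,K_L})\le970\,L\ln L$.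

Let $W\ge6L_0K_{L_0}$, let $L\ge L_0$ be the largest integer with $6LK_L\le W$, and let $w=w(D_{L,K_L})$. Then $w\le W$. From $L+1\le2L$ and $\ln(L+1)\le2\ln L$ we get $K_{L+1}\le2(L^2\ln L)^{1/3}+1\le3K_L$. By maximality, $W<6(L+1)K_{L+1}\le36LK_L\le1152\,w$. Multiply all weights by $t=W/w\in[1,1152]$. The resulting digraph $D$ has weights at least $1$, total weight $W$, and $\operatorname{ex}(D)\le CL\ln L$ by Lemma \ref{lem:form}(a),(d). Since $W\ge LK_L\ge L^{5/3}(\ln L)^{1/3}$, we have $L\le W^{3/5}(\ln L)^{-1/5}$ and $L\le W$. Therefore
$$\operatorname{ex}(D)\le CL\ln L\le CW^{3/5}(\ln L)^{4/5}\le CW^{3/5}(\ln W)^{4/5}.$$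
For $2\le W<6L_0K_{L_0}$ take a single arc of weight $W$. Its excess is bounded by an absolute constant, while $W^{3/5}(\ln W)^{4/5}\ge2^{3/5}(\ln2)^{4/5}$, so the claim holds after enlarging $C$.
\end{proof}

\section{Multi-digraphs}\label{sec:multi}

The weights $f(d)$ are not integers. Rounding changes each of up to $LK$ weights by up to $1$, and in the worst case this could change $\Phi$ by an amount of order $LK$, as much as the whole weight. Random rounding does better: for a fixed sign vector the errors are independent with mean zero, and a deviation of order $\sqrt{L\cdot LK}=L\sqrt K$ is unlikely enough to survive a union bound over all $2^L$ sign vectors. An error of this size exceeds the bound for $M(D_{L,K})$ by a factor of about $\sqrt K$, so nothing more is lost if we first multiply all weights by $\sqrt K$. This raises the number of arcs to about $LK^{3/2}=L^2$ while the excess stays near $L\sqrt K=L^{4/3}$; hence the exponent $2/3$.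

We use Hoeffding's inequality: if $Z_1,\dots,Z_N$ are independent random variables of mean $0$, each taking values in an interval of length at most $\ell$, then $\Pr(\sum_aZ_a\ge T)\le\exp(-2T^2/(N\ell^2))$ for $T>0$.

\begin{lemma}\label{lem:round}
There are absolute constants $u_*$, $C$ and $c\in(0,1)$ such that for every integer $u\ge u_*$ there is an acyclic multi-digraph with at least $cu$ and at most $u$ arcs and excess at most $Cu^{2/3}\ln u$.
\end{lemma}

\begin{proof}
Let $L\ge27$, $K=\lceil L^{2/3}\rceil$ and $Q=\lceil\sqrt K\rceil$. Then $9\le K\le L/3+1\le L/2$, $K\le2L^{2/3}$ and $Q\le2\sqrt K$. Proposition \ref{prop:D} gives $M(D_{L,K})\le10L\ln L+960L\le CL\ln L$.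

For each arc $i\to j$ of $D_{L,K}$, independently, let $F_{ij}\in\{\lfloor Qf(j-i)\rfloor,\lceil Qf(j-i)\rceil\}$ be a random integer with mean $Qf(j-i)$, and let $\epsilon_{ij}=F_{ij}-Qf(j-i)$. Let $D'$ be the multi-digraph on $P$ with $F_{ij}$ parallel arcs from $i$ to $j$. If $\Phi$ and $\Phi'$ belong to $D_{L,K}$ and $D'$, then
$$\Phi'(s)-Q\,\Phi(s)=\sum_{i\to j}\epsilon_{ij}\,(s_i-s_j-s_is_j),$$
summed over the $N\le LK$ arcs of $D_{L,K}$. Fix $s\in\{\pm1\}^P$. The factor $s_i-s_j-s_is_j$ is $3$ if $s_i=1$ and $s_j=-1$, and $-1$ in the other three cases. Each $\epsilon_{ij}$ has mean $0$ and takes values in an interval of length at most $1$, so Hoeffding's inequality applies with $\ell=3$. The sum is at least $T=3L\sqrt K$ with probability at most $\exp(-18L^2K/(9LK))=e^{-2L}$. Since $2^Le^{-2L}<1$, some choice of the $F_{ij}$ has $\Phi'(s)\le Q\Phi(s)+T$ for all $s$, and then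
$$M(D')\le Q\,M(D_{L,K})+3L\sqrt K\le CL\sqrt K\ln L\le CL^{4/3}\ln L.$$

Let $m'$ be the number of arcs of $D'$. As $f\ge1$ on $[1,K]$ and $Q$ is an integer, $Q\le F_{ij}\le Qf(j-i)+1\le2Qf(j-i)$. By Proposition \ref{prop:D}, $\frac1{32}QLK\le m'\le12QLK$. Since $L\le K^{3/2}\le QK\le2K^{3/2}\le6L$, we get $L^2/32\le m'\le72L^2$.

Let $u_*=72\cdot27^2$, and for $u\ge u_*$ take $L=\lfloor\sqrt{u/72}\rfloor\ge27$. Then $m'\le u$, and $L\ge\frac12\sqrt{u/72}$ gives $m'\ge u/9216$. Also $L\le\sqrt u$, so $\operatorname{ex}(D')\le Cu^{2/3}\ln u$.
\end{proof}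

\begin{proof}[Proof of Theorem \ref{thm:multi}]
The lemma does not give a prescribed number of arcs, and real scaling is no longer available, so we use it repeatedly. Let $u_0=m$. As long as $u_t\ge u_*$, take a multi-digraph from Lemma \ref{lem:round} for $u=u_t$ and let $u_{t+1}$ be $u_t$ minus its number of arcs; then $0\le u_{t+1}\le(1-c)u_t$. When $u_t<u_*$, stop and take $u_t$ single arcs, each of excess $\frac34$. The disjoint union of all pieces is acyclic and has exactly $m$ arcs. By Lemma \ref{lem:form}(d) its excess is at most
$$\sum_{t\ge0}C\big((1-c)^tm\big)^{2/3}\ln m+u_*\le C'm^{2/3}\ln m$$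
with an absolute constant $C'$, because the series $\sum_t(1-c)^{2t/3}$ converges and $m^{2/3}\ln m\ge2^{2/3}\ln2$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{slides}
\emph{Directed Max-Cut And Some Generalizations},
\texttt{https://project.inria.fr/anrdigraphs/files/2023/06/slides\_ay.pdf}

\end{thebibliography}
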